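# Infinitely many periodic $D$-components over $\mathbb{Q}_p$

## 1. Fatou sets and $D$-components over $\mathbb C_p$

Fix a prime $p$. Let $\mathbb C_p$ be the completion of an algebraic closure of $\mathbb Q_p$, let $v$ be the valuation with $v(p)=1$, and let $|x|=p^{-v(x)}$. For $a\in\mathbb C_p$ and real $r$ write
$$B(a,r)=\{z\in\mathbb C_p: v(z-a)\ge r\},\qquad \mathcal O=B(0,0).$$
So $B(a,r)$ is the closed disk of radius $p^{-r}$: large $r$ means a small disk. The ultrametric inequality says $v(x+y)\ge\min(v(x),v(y))$, with equality if $v(x)\ne v(y)$. Consequently every point of a disk is a center of it, two disks of $\mathbb C_p$ that meet are nested, and disks are both open and closed sets.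

**Definition (chordal metric).** For $z,w\in\mathbb C_p$ put
$$\mathrm{ch}(z,w)=\frac{|z-w|}{\max(1,|z|)\max(1,|w|)},\qquad \mathrm{ch}(z,\infty)=\frac1{\max(1,|z|)} .$$

For example $\mathrm{ch}(0,p^{-1})=1$ and $\mathrm{ch}(p^{-1},\infty)=p^{-1}$. On $\mathbb C_p$ we have $\mathrm{ch}(z,w)\le|z-w|$, with equality on $\mathcal O$. On $\{|z|>1\}\cup\{\infty\}$ we have $\mathrm{ch}(z,w)=|1/z-1/w|$. If $|z|\le1<|w|$, then $\mathrm{ch}(z,w)=1$.

**Definition (Fatou and Julia sets).** Let $\phi$ be a rational function of degree at least $2$ over $\mathbb C_p$. Its Fatou set $\mathcal F$ is the set of points of $\mathbb P^1(\mathbb C_p)$ that have a neighborhood on which the family of iterates $\{\phi^n\}_{n\ge0}$ is equicontinuous for the chordal metric. Its Julia set is $\mathcal J=\mathbb P^1(\mathbb C_p)\setminus\mathcal F$. By definition $\mathcal F$ is open and $\mathcal J$ is closed.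

**Example 1.** Let $\phi(z)=z^2$. If $z,w\in\mathcal O$, then $|z^2-w^2|=|z-w||z+w|\le|z-w|$. If both lie outside $\mathcal O$, the same computation applies to $1/z,1/w$. If exactly one lies in $\mathcal O$, then $\mathrm{ch}(z,w)=1$ is already the largest possible distance. So $\phi$ never increases chordal distances, $\mathcal F=\mathbb P^1(\mathbb C_p)$ and $\mathcal J=\emptyset$.

**Example 2.** Let $\phi(z)=(z^p-z)/p$. We show $\mathcal J=\mathbb Z_p$. If $|z|>1$, then $|\phi(z)|=p|z|^p$, and with $w=1/z$ the map becomes $w\mapsto pw^p/(1-w^{p-1})$, which contracts distances on $|w|<1$. So $\mathbb P^1(\mathbb C_p)\setminus\mathcal O$ is mapped into itself and lies in $\mathcal F$. Let $z\in\mathcal O$. If $|z-a|=1$ for all $a\in\{0,\dots,p-1\}$, then $|z^p-z|=1$, since $z^p-z\equiv\prod_a(z-a)$ modulo $p$; so $|\phi(z)|=p$. If $z=a+w$ with $p^{-1}<|w|<1$, then $z^p-z=(a^p-a)+(w^p-w)+O(pw)$ has absolute value $|w|$, so $|\phi(z)|=p|w|>1$. If finally $z=a+pw$ with $w\in\mathcal O$, then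
$$\phi(a+pw)=\frac{a^p-a}p-w+\frac{(a+pw)^p-a^p}p ,$$
and the last term is a polynomial in $w$ with all coefficients divisible by $p$. Hence $\phi$ maps $B(a,1)$ into $\mathcal O$ and multiplies distances there by exactly $p$. By the usual contraction argument it maps $B(a,1)$ onto $\mathcal O$ and $a+p\mathbb Z_p$ onto $\mathbb Z_p$. A point whose orbit stays in $\mathcal O$ thus stays in $\bigcup_aB(a,1)$; for every $n$ it lies within $p^{-n}$ of a point of $\mathbb Z_p$ with the same first $n$ disks, so it lies in $\mathbb Z_p$. Every point outside $\mathbb Z_p$ reaches $\mathbb P^1(\mathbb C_p)\setminus\mathcal O$ after finitely many steps, hence lies in $\mathcal F$. And near a point $x\in\mathbb Z_p$ distances to $x$ are multiplied by $p$ until they lie in $(p^{-2},p^{-1}]$, so the iterates are not equicontinuous at $x$. Thus $\mathcal J=\mathbb Z_p$.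

**Definition (disks and $D$-components).** A disk in $\mathbb P^1(\mathbb C_p)$ is an open disk $\{|z-a|<r\}$ or a closed disk $\{|z-a|\le r\}$ of $\mathbb C_p$ (with $a\in\mathbb C_p$, $r>0$), or the complement in $\mathbb P^1(\mathbb C_p)$ of such a set. If $U\subseteq\mathbb P^1(\mathbb C_p)$ is open and $x\in U$, the $D$-component of $U$ containing $x$ is the union of all disks $D$ with $x\in D\subseteq U$. The $D$-components of $\mathcal F$ are the $D$-components of this open set.

In Example 1 any two points lie in a common disk, so $\mathcal F=\mathbb P^1(\mathbb C_p)$ is the only $D$-component. In Example 2, let $D$ be a disk that avoids $\mathbb Z_p$. If $D=\mathbb P^1(\mathbb C_p)\setminus B$, then $0,1\in B$ are at distance $1$, so $B\supseteq\mathcal O$. If $D\subset\mathbb C_p$ contains a point $x$ with $|x|>1$ and a point $y\in\mathcal O$, then $|x-y|=|x|=|x-0|$ forces $0\in D$, which is excluded. So the $D$-component of $\infty$ is $\mathbb P^1(\mathbb C_p)\setminus\mathcal O$. For $x\in\mathcal O\setminus\mathbb Z_p$,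 let $r_x>0$ be the distance from $x$ to $\mathbb Z_p$; it is attained because $\mathbb Z_p$ is compact. Then the $D$-component of $x$ is $\{|z-x|<r_x\}$.

**Lemma 1.** Two disks of $\mathbb P^1(\mathbb C_p)$ that meet are nested or have union $\mathbb P^1(\mathbb C_p)$. If $\mathcal J\neq\emptyset$, then the $D$-components of $\mathcal F$ form a partition of $\mathcal F$ into open sets, and two points of $\mathcal F$ lie in the same $D$-component exactly when some disk contained in $\mathcal F$ contains both.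

*Proof.* For two disks of $\mathbb C_p$ the first claim is the ultrametric inequality. Let $D_1\subset\mathbb C_p$ be a disk and consider $\mathbb P^1(\mathbb C_p)\setminus B$. If $D_1\cap B=\emptyset$, then $D_1$ is contained in the complement of $B$. If $D_1\subseteq B$, the two do not meet. If $B\subseteq D_1$, their union is everything. For two complements, the removed disks are nested, and then so are the complements, or disjoint, and then the union of the complements is everything. Now let $\mathcal J\ne\emptyset$. Two intersecting disks in $\mathcal F$ cannot cover $\mathbb P^1(\mathbb C_p)$, so they are nested. Hence "some disk in $\mathcal F$ contains both points" is transitive. It is symmetric, and reflexive because $\mathcal F$ is open and every neighborhood of a point contains a disk around it. Its classes are the $D$-components, and each is a union of open sets. $\square$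

It is known that $\phi(\mathcal F)\subseteq\mathcal F$ and that $\phi$ maps each $D$-component $U$ of $\mathcal F$ into a single $D$-component, called $\Phi(U)$.

**Definition (periodic and wandering).** A $D$-component $U$ is periodic if $\Phi^n(U)=U$ for some $n\ge1$. It is wandering if $\Phi^m(U)\neq\Phi^n(U)$ for all integers $m\ne n\ge0$.

In Example 2 every $D$-component $U$ satisfies $\Phi^n(U)=\mathbb P^1(\mathbb C_p)\setminus\mathcal O$ for some $n$, and this last component is fixed by $\Phi$. So there is exactly one periodic $D$-component and no wandering one.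

**Definition (points of $L$).** For a field $\mathbb Q_p\subseteq L\subset\mathbb C_p$, a $D$-component contains points of $L$ if it meets $\mathbb P^1(L)$.

In Example 2 take $L=\mathbb Q_p(\sqrt p)$ and $x_n=p^n\sqrt p$. For $a\in\mathbb Z_p$ we have $|a|\ne|x_n|$, so $|x_n-a|\ge|x_n|$ and $r_{x_n}=|x_n|$. The $D$-components $\{|z-x_n|<|x_n|\}$, $n\ge0$, are distinct. So infinitely many $D$-components contain points of $L$, although only one $D$-component is periodic.

We also use these standard words. A point $\alpha$ with $\phi^n(\alpha)=\alpha$ for some $n\ge1$ is periodic; for such $n$ it is attracting if $|(\phi^n)'(\alpha)|<1$ and repelling if $|(\phi^n)'(\alpha)|>1$ (for $z^2$, the point $0$ is an attracting fixed point; in Example 2, $0$ is a repelling one, since $\phi'(0)=-1/p$). A zero of $\phi'$ is a critical point. A point $x$ is recurrent if $\phi^{n_i}(x)\to x$ for some $n_i\to\infty$. A point of Example 2 outside $\mathcal O\cup\{\infty\}$ is not recurrent, because its orbit tends to $\infty$.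

Finally, four textbook facts. The Gauss norm: for a polynomial over $\mathbb C_p$, the supremum of $|P|$ on $\mathcal O$ is the largest absolute value of a coefficient. Newton polygons: if a segment of the lower hull of the points $(i,v(\text{coefficient}_i))$ has slope $-s$ and horizontal length $\ell$, then exactly $\ell$ roots have valuation $s$. The contraction principle in a complete metric space. The Baire category theorem in a compact metric space.

## 2. Finiteness of periodic $D$-components with points in $L$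

With these definitions we can state a conjecture from "Fatou Components in $p$-adic Dynamics" (https://rlbenedetto.people.amherst.edu/papers/rlbthesis.pdf). All fields lie in $\mathbb C_p$, with $\mathbb Q_p\subseteq K\subseteq L\subset\mathbb C_p$.

**Conjecture.** Let $K$ be a finite extension of $\mathbb Q_p$, and let $\phi\in K(z)$ be a rational function of degree at least $2$. Then $\phi$ has no wandering $D$-components. Furthermore, if $L$ is a finite extension of $K$, then the Fatou set of $\phi$ has only finitely many periodic $D$-components containing points of $L$.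

Is it true? Examples 1 and 2 satisfy it. The second clause cannot be weakened to all $D$-components, as $\mathbb Q_p(\sqrt p)$ showed, so periodicity has to be used. The answer is that the conjecture is false: the second clause fails for every $p$, already for $K=L=\mathbb Q_p$ and $\phi$ a polynomial. The first clause is not decided here, and the disproof does not need it.

**Theorem 2.** Let $p$ be any prime. There are an explicit polynomial $Q\in\mathbb Q_p[z]$ with $\deg Q\ge2$, a nonempty compact perfect set $\mathcal B\subset\mathbb Z_p$, and a dense $G_\delta$ subset $\mathcal R$ of $\mathcal B$ (so $\mathcal R$ is uncountable) such that for every $\lambda\in\mathcal R$ the polynomial $f_\lambda=\lambda+Q$ has the following properties.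

1. There are infinitely many integers $d$ such that the $D$-component $\mathcal U_d$ of $\mathcal F$ containing $p^d$ is periodic and contains an attracting periodic point $\alpha_d\in\mathbb Z_p$.
2. The $\mathcal U_d$ are pairwise distinct.
3. The critical point $0$ of $f_\lambda$ lies in $\mathcal J$ and is recurrent.

Consequently, for every finite extension $K/\mathbb Q_p$ and every finite extension $L/K$, some $\phi\in K[z]$, namely $\phi=f_\lambda$, has infinitely many periodic $D$-components containing points of $L$.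

The last sentence follows from 1 and 2, because $\mathbb Q_p[z]\subset K[z]$ and $\mathbb P^1(\mathbb Q_p)\subset\mathbb P^1(L)$.

Where could infinitely many such components be? Choose a point of $\mathbb P^1(L)$ in each of infinitely many distinct $D$-components. As $\mathbb P^1(L)$ is compact, these points accumulate at some $x\in\mathbb P^1(L)$. If $x$ were in $\mathcal F$, its $D$-component, an open set, would contain infinitely many of them, which is impossible by Lemma 1. (If $\mathcal J=\emptyset$, there is only one $D$-component.) So $x\in\mathcal J$. In Theorem 2 the accumulation point is $0$, a critical point that lies in $\mathcal J$.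

## 3. An attracting disk beside an escaping critical point

Suppose an iterate of our map brings a neighborhood of the critical point $0$ back near $0$. If $0$ has local degree $q$, the return map is roughly $z\mapsto z_1+cz^q$. If $\delta=p^d$ is a fixed point, the substitution $z=\delta y$ turns the return map into
$$g(y)=1+b(y^q-1),\qquad b=cp^{(q-1)d}.$$
Here $g(1)=1$, $g'(1)=bq$ and $g(0)=1-b$. We want the fixed point $y=1$ to be attracting, and we want a Julia point between $1$ and the critical point $0$, so that components found at different scales $d$ are separated.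

The first choice one would try is local degree $p$. It fails at once, for the following reason. If $|b|\le1$, then $g$ has integral coefficients, maps $\mathcal O$ to itself without increasing distances, and $\mathcal O$ is one disk in the Fatou set of $g$ that contains both $0$ and $1$. So we need $|b|>1$, that is, $v(b)\le-1$ for $b\in\mathbb Q_p$. Attraction means $v(b)+v(q)\ge1$. Together these force $v(q)\ge2$. For $q=p$ and $v(b)=-1$ the multiplier $bq$ is a unit.

With $v(q)=2$ and $b=a/p$, $a$ a unit, both wishes come true. We get $|g'(1)|=p^{-1}$. The critical point escapes: $|g(0)|=p$, and $|y|>1$ gives $|g(y)|=p|y|^q$. The disk $B(1,1)$ is mapped into itself and contracted by $p^{-1}$ at least; this is the next lemma, which will be used many times. From now on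
$$q=p^2(p+1).$$
Then $v(q)=2$, $q$ is even and $q\ge12$. (Evenness will be used for a parity condition.)

**Lemma 3.** If $v(x)\ge1$, then $v\bigl((1+x)^q-1\bigr)\ge2+v(x)$, with equality if $v(x)\ge2$.

*Proof.* From $\binom qi=\frac qi\binom{q-1}{i-1}$ we get $v\binom qi\ge2-v(i)$, so
$$v\Bigl(\tbinom qix^i\Bigr)\ge2+v(x)+\bigl[(i-1)v(x)-v(i)\bigr].$$
Since $i\le2^{i-1}\le p^{i-1}$, we have $v(i)\le i-1$. For $i\ge2$ the bracket is therefore $\ge0$ if $v(x)\ge1$, and $\ge i-1>0$ if $v(x)\ge2$. The term $i=1$ has valuation exactly $2+v(x)$. $\square$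

In particular, for $v(x)\ge1$ we get $v(g(1+x)-1)\ge1+v(x)$.

The return to $0$ must come from expansion elsewhere, so we need a polynomial that is expanding on other disks and of the form $z^q$ near $0$. We build it next.

## 4. A polynomial with one degenerate branch

"$x=O(p^s)$" means $v(x)\ge s$, and $O(t)$ denotes a quantity of absolute value at most $|t|$. For $s>0$ the set $1+O(p^s)$ is a multiplicative group; this allows us to multiply any number of error factors.

Put $\nu=1$ if $p$ is odd and $\nu=2$ if $p=2$. Let $A=\{0,1,\dots,p^2-1\}$ and $\mathcal D_a=B(a,2)$ for $a\in A$. Let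
$$\ell_a(z)=\prod_{b\in A,\,b\ne a}\frac{z-b}{a-b},\qquad T(x)=3x^2-2x^3,\qquad \chi_a=T^{\circ n_0}(\ell_a),$$
where $n_0$ is fixed with $2^{n_0}\ge2q+6$. With $u_2=1+p^\nu$ and $u_a=1$ for $a\neq2$, define
$$Q(z)=\chi_0(z)\Bigl(\frac z{p^2}\Bigr)^q+\sum_{a=1}^{p^2-1}u_a\,\chi_a(z)\,\frac{z-a}{p^2}\in\mathbb Q_p[z],\qquad f_\lambda=\lambda+Q .$$
For $p=2$, for instance, $A=\{0,1,2,3\}$, $q=12$, $u_2=5$, and $n_0=5$ is enough. The functions $\chi_a$ are polynomial substitutes for the indicator functions of the $\mathcal D_a$. So $Q$ should be nearly linear with derivative of size $p^2$ on $\mathcal D_a$ for $a\ne0$, and nearly $(z/p^2)^q$ on $\mathcal D_0$. The unit $u_2\ne1$ will give two fixed points slightly different multipliers.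

**Size of $\chi_a$.** Distinct $a,b\in A$ satisfy $v(a-b)\le1$. On $\mathcal D_a$ we have $\ell_a=\prod_{b\ne a}\bigl(1+\frac{z-a}{a-b}\bigr)$, so $|\ell_a-1|\le p^{-1}$. On $\mathcal D_b$ with $b\ne a$ we have $|z-c|=|b-c|$ for $c\in A\setminus\{b\}$. As $A$ is a complete residue system modulo $p^2$, the product $\prod_{c\in A,c\ne b}|b-c|$ does not depend on $b$. Hence $|\ell_a(z)|=|z-b|/|b-a|\le p^{-1}$ on $\mathcal D_b$. Next, $|T(x)|\le|x|^2$ for $|x|\le1$, and $1-T(x)=(1-x)^2(1+2x)$ gives $|1-T(x)|\le|1-x|^2$. Iterating $n_0$ times,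
$$|\chi_a-1|\le p^{-2^{n_0}}\text{ on }\mathcal D_a,\qquad |\chi_a|\le p^{-2^{n_0}}\text{ on }\mathcal D_b\quad(b\neq a).$$
In the same way $\chi_a$ vanishes to order $\ge2^{n_0}$ at each $b\in A\setminus\{a\}$, and $\chi_a-1$ vanishes to order $\ge2^{n_0}$ at $a$. Inspecting the terms, we see that $Q(a)=0$ for all $a\in A$.

**Lemma 4.** (i) For $a\in A\setminus\{0\}$ we have $Q(a+p^2y)=u_ay+E_a(y)$ with $E_a\in p^6\mathbb Z_p[y]$. (ii) $Q(p^2y)=y^q(1+\eta(y))$ with $\eta\in p^6y\,\mathbb Z_p[y]$.

*Proof.* (i) $E_a$ is the sum of $u_a(\chi_a-1)y$, of $\chi_0\cdot((a+p^2y)/p^2)^q$ and of the terms $u_b\chi_b\,(a-b+p^2y)/p^2$ with $b\neq0,a$, all $\chi$'s being evaluated at $a+p^2y$. On $y\in\mathcal O$ each has sup norm at most $p^{2q-2^{n_0}}\le p^{-6}$. The Gauss norm gives the claim.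

(ii) The polynomial $Q(p^2y)-y^q=(\chi_0-1)y^q+\sum_{b\ne0}u_b\chi_b\,(p^2y-b)/p^2$ has sup norm at most $p^{2-2^{n_0}}\le p^{-6}$, and it vanishes at $0$ to order $\ge2^{n_0}\ge q+1$. So it is $y^q\eta(y)$ with $\eta\in p^6y\mathbb Z_p[y]$. $\square$

Hence $Q$ vanishes at $0$ to order exactly $q$. So $\deg Q\ge q\ge2$, and $0$ is a critical point of $f_\lambda$ for every $\lambda$.

The next two lemmas turn this into distance estimates. We write $\mathbb Z_p\langle x\rangle$ for the ring of power series over $\mathbb Z_p$ with coefficients tending to $0$; it is complete for the Gauss norm. If $h\in p^s\mathbb Z_p\langle x\rangle$, then $|h(x)-h(x')|\le p^{-s}|x-x'|$ on $\mathcal O$, because $(x^i-x'^i)/(x-x')\in\mathbb Z[x,x']$. Likewise an element of $\mathbb Z_p\langle x,x'\rangle$ is $1$-Lipschitz on $\mathcal O^2$.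

**Lemma 5.** Let $a\in A\setminus\{0\}$. Then $Q:\mathcal D_a\to\mathcal O$ is a bijection that multiplies distances by $p^2$, and $|Q'|=p^2$ on $\mathcal D_a$. Its inverse is $R_a=a+p^2\rho_a$ with $\rho_a(x)\in u_a^{-1}x+p^6\mathbb Z_p\langle x\rangle$. The divided difference
$$\kappa_a(x,x')=\frac{\rho_a(x)-\rho_a(x')}{x-x'}$$
lies in $u_a^{-1}+p^6\mathbb Z_p\langle x,x'\rangle$. So $|\kappa_a|=1$ on $\mathcal O^2$ and $|\kappa_a(x,x')-\kappa_a(y,y')|\le\max(|x-y|,|x'-y'|)$.

*Proof.* Let $h_a(y)=u_ay+E_a(y)=Q(a+p^2y)$. Since $|E_a(y)-E_a(y')|\le p^{-6}|y-y'|$ and $|u_a|=1$, the map $h_a$ preserves distances on $\mathcal O$. Also $|h_a'|=1$, so $|Q'|=|p^{-2}h_a'|=p^2$ on $\mathcal D_a$. The map $\rho\mapsto u_a^{-1}(x-E_a(\rho))$ is a contraction of $\mathbb Z_p\langle x\rangle$. Its fixed point $\rho_a$ satisfies $h_a(\rho_a(x))=x$, and from $\rho_a=u_a^{-1}x-u_a^{-1}E_a(\rho_a)$ it lies in $u_a^{-1}x+p^6\mathbb Z_p\langle x\rangle$. So $h_a:\mathcal O\to\mathcal O$ is surjective with inverse $\rho_a$.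 Taking divided differences term by term gives the statement on $\kappa_a$. $\square$

**Lemma 6.** (i) For $0\ne z\in\mathcal D_0$ we have $v(Q(z))=q(v(z)-2)$ and $|Q'(z)|=p^{-2}|Q(z)|/|z|$. (ii) If moreover $z'=z(1+x)$ with $v(x)\ge1$, then $v\bigl(Q(z')/Q(z)-1\bigr)\ge2+v(x)$, with equality if $v(x)\ge2$. (iii) If $r\ge2$, then $Q(B(0,r))=B(0,q(r-2))$.

*Proof.* Write $y=z/p^2\in\mathcal O$.

(i) As $|1+\eta(y)|=1$, we have $v(Q(z))=qv(y)$. Differentiating, $Q'(z)=p^{-2}y^{q-1}\bigl[q(1+\eta)+y\eta'\bigr]$ with $v(y\eta')\ge6>2=v(q)$. So $|Q'(z)|=|y|^{q-1}$, while $|Q(z)|/|z|=p^2|y|^{q-1}$.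

(ii) With $y'=y(1+x)$ we have $Q(z')/Q(z)=(1+x)^q\,(1+\eta(y'))/(1+\eta(y))$, and $v(\eta(y')-\eta(y))\ge6+v(yx)\ge6+v(x)$. So the last quotient is $1+O(p^6x)$, and Lemma 3 gives the claim.

(iii) "$\subseteq$" is (i). Conversely let $v(w)\ge q(r-2)\ge0$, $w\neq0$. The polynomial $Q(p^2y)-w$ has constant term $-w$, zero coefficients in degrees $1,\dots,q-1$, coefficient $1$ in degree $q$ and coefficients of valuation $\ge6$ in higher degrees. Its Newton polygon starts with the segment from $(0,v(w))$ to $(q,0)$, and the following slopes are positive. So it has $q$ roots $y$ with $v(y)=v(w)/q\ge r-2$, and $z=p^2y\in B(0,r)$. For $w=0$ take $z=0$. $\square$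

From now on $\lambda\in\mathbb Z_p$. By Lemma 4, $f_\lambda(\mathbb Z_p)\subset\mathbb Z_p$. For $a\in A\setminus\{0\}$ the inverse branch $\mathcal O\to\mathcal D_a$ of $f_\lambda$ is $S_{a,\lambda}(y)=R_a(y-\lambda)$. It is a bijection, it maps $\mathbb Z_p$ into $a+p^2\mathbb Z_p$, and Lemma 5 gives
$$|S_{a,\lambda}(y)-S_{a,\lambda'}(y')|=p^{-2}\,|(y-y')-(\lambda-\lambda')|.\tag{1}$$
It maps $B(y,r)$ onto $B(S_{a,\lambda}(y),r+2)$ for $y\in\mathcal O$ and $r\ge0$.

**Lemma 7.** For $a\in A\setminus\{0\}$ the map $S_{a,\lambda}$ has a unique fixed point $\beta_a(\lambda)$ in $\mathcal O$. It lies in $a+p^2\mathbb Z_p$, it is a fixed point of $f_\lambda$ with $|f_\lambda'(\beta_a)|=p^2$, it belongs to $\mathcal J$, and $|\beta_a(\lambda)-\beta_a(\lambda')|\le p^{-2}|\lambda-\lambda'|$.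

*Proof.* $S_{a,\lambda}$ contracts $\mathcal O$ and maps $\mathbb Z_p$ into $a+p^2\mathbb Z_p$, which gives existence, uniqueness and location. The derivative is Lemma 5. Applying (1) with $y=\beta_a(\lambda)$, $y'=\beta_a(\lambda')$ gives $|y-y'|\le p^{-2}\max(|y-y'|,|\lambda-\lambda'|)$, hence the last bound. Finally, on $\mathcal D_a=B(\beta_a,2)$ distances to $\beta_a$ are multiplied by $p^2$, so every $z\ne\beta_a$ in $\mathcal D_a$ has an iterate at distance in $(p^{-4},p^{-2}]$ from $\beta_a$. On $\mathcal O$ the chordal metric is $|z-w|$, so the iterates are not equicontinuous at $\beta_a$. $\square$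

Let $c_n(\lambda)=f_\lambda^n(0)$, so $c_1(\lambda)=\lambda$. We need one more tool, which solves equations in the parameter.

**Lemma 8.** Let $s,\sigma\in\mathbb Z$ and let $h:\lambda_0+p^s\mathbb Z_p\to\mathbb Q_p$ satisfy $|h(\lambda)-h(\lambda')|=p^\sigma|\lambda-\lambda'|$. Then the image of $h$ is $h(\lambda_0)+p^{s-\sigma}\mathbb Z_p$.

*Proof.* The image lies in $Y=h(\lambda_0)+p^{s-\sigma}\mathbb Z_p$. For each $r\ge0$, $h$ induces an injection from the $p^r$ classes of $\lambda_0+p^s\mathbb Z_p$ modulo $p^{s+r}$ to the $p^r$ classes of $Y$ modulo $p^{s-\sigma+r}$, hence a bijection. So the image is dense in $Y$. It is compact, hence equal to $Y$. $\square$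

## 5. Attracting disks separated by preimages of a repelling point

The next statement says what has to be achieved for one parameter: the picture of Section 3 at infinitely many scales $p^d$.

**Proposition 9.** Let $\lambda\in\mathbb Z_p$, and suppose that for infinitely many integers $d\ge1$ there is an $N=N_d\ge1$ such that, with $U_d=B(p^d,d+1)$:

* (A1) $f_\lambda^N(U_d)\subset U_d$ and $|f_\lambda^N(z)-f_\lambda^N(z')|\le p^{-1}|z-z'|$ on $U_d$;
* (A2) some iterate $f_\lambda^r(B(0,d))$ contains $\beta_p(\lambda)$;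
* (A3) $v(f_\lambda^N(0))=d-1$.

Then $f_\lambda$ has properties 1, 2, 3 of Theorem 2.

*Proof.* Let $\Delta$ be the set of these $d$, and $\phi=f_\lambda$. By Lemma 7, $\mathcal J\ne\emptyset$, so Lemma 1 applies.

**Periodic components.** We show that $U_d\subset\mathcal F$ and deduce property 1. Each of the finitely many polynomials $\phi^r$, $0\le r<N$, is Lipschitz on $\mathcal O\supset U_d$, say with constant $C$. Writing $\phi^{nN+r}=\phi^r\circ\phi^{nN}$ and using (A1), $|\phi^{nN+r}(z)-\phi^{nN+r}(z')|\le Cp^{-n}|z-z'|$ on $U_d$. The chordal distance is at most $|z-w|$ on $\mathbb C_p$, with equality on $\mathcal O$. So the iterates are equicontinuous on the open set $U_d$, that is, $U_d\subset\mathcal F$. The $D$-component $\mathcal U_d$ containing $p^d$ contains the disk $U_d$. As $\phi^N(p^d)\in U_d\subset\mathcal U_d$, we get $\Phi^N(\mathcal U_d)=\mathcal U_d$. Moreover $\phi^N$ maps the complete set $U_d\cap\mathbb Q_p$ into itself and contracts it, so it has a fixed point $\alpha_d\in U_d\cap\mathbb Z_p$,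 and $|(\phi^N)'(\alpha_d)|\le p^{-1}$. If $n$ is the exact period of $\alpha_d$, then $(\phi^N)'(\alpha_d)$ is the $(N/n)$-th power of $(\phi^n)'(\alpha_d)$, so $\alpha_d$ is attracting.

**Distinctness.** We show that a Julia point separates $p^d$ from $p^{d'}$. Let $d<d'$ in $\Delta$ and suppose $\mathcal U_d=\mathcal U_{d'}$. By Lemma 1 some disk $E\subset\mathcal F$ contains $p^d$ and $p^{d'}$. Suppose first that $E=\mathbb P^1(\mathbb C_p)\setminus B$ with $B$ a disk of $\mathbb C_p$. Then $\beta_1,\beta_2\in\mathcal J\subset B$ and $|\beta_1-\beta_2|=1$, so $B\supseteq\mathcal O\ni p^d$, a contradiction. So $E\subset\mathbb C_p$. Since $|p^d-p^{d'}|=p^{-d}$, we have $E\supseteq B(p^d,d)=B(0,d)$. By (A2) some $z\in B(0,d)$ has $\phi^r(z)=\beta_p\in\mathcal J$. As $\phi(\mathcal F)\subset\mathcal F$, this $z$ is not in $\mathcal F$, a contradiction.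

**The critical point.** By (A3), $\phi^{N_d}(0)$ has valuation $d-1$, so it tends to $0$ through nonzero values as $d\to\infty$ in $\Delta$. These are infinitely many different values, so the $N_d$ are unbounded and $0$ is recurrent. By (A2) and $\phi(\mathcal F)\subset\mathcal F$, each $B(0,d)$ with $d\in\Delta$ meets the closed set $\mathcal J$, so $0\in\mathcal J$. And $0$ is a critical point by Lemma 4. $\square$

## 6. Parameters whose critical orbit lands on $\beta_1$

**Definition (admissible).** A parameter $\lambda_0\in\mathbb Z_p$ is admissible with index $m\ge1$ if $c_m(\lambda_0)=\beta_1(\lambda_0)$ and $|(f_{\lambda_0}^l)'(\lambda_0)|>1$ for $1\le l\le m-1$.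

So the critical orbit lands on a repelling fixed point, and derivatives along it, starting from the critical value $c_1=\lambda_0$, stay larger than $1$.

**Example 3.** $\lambda_0=1$ is admissible with $m=1$: since $Q(1)=0$, we have $f_1(1)=1\in\mathcal D_1$, so $c_1(1)=1=\beta_1(1)$, and the derivative condition is empty.

**Proposition 10.** Let $\lambda_0$ be admissible, $\mathcal N$ a neighborhood of $\lambda_0$ in $\mathbb Z_p$, and $n_1\ge1$. There are $d\ge n_1$, $N\ge1$, a ball $V=\lambda_*+p^s\mathbb Z_p\subset\mathcal N$ with $\lambda_0\notin V$, and an admissible $\lambda_1\in V$, such that (A1), (A2), (A3) hold for all $\lambda\in V$ with these $d$ and $N$.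

Applied repeatedly, this puts more and more scales $d$ into the same map. Here is the mechanism. If we move $\lambda$ slightly off $\lambda_0$, the orbit of $0$ passes very close to $\beta_1$, stays there for a long time, and can then be sent back near $0$. We choose $\lambda$ so that the point $p^d$ returns exactly to itself. Section 3 then suggests (A1)–(A3), on a whole ball $V$ of parameters. The critical orbit itself, observed at multiples of $N$, moves out through points $z_1,z_2,\dots,z_k$ of decreasing valuations, until $z_k\notin\mathcal D_0$.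

The direct way to finish would be to move $\lambda$ inside $V$ until $z_k$ falls on a preimage of $\beta_1$. Here is the exact point where this stops. We shall compute that, as $\lambda$ runs through $V$, the point $z_k(\lambda)$ runs through a ball of radius $p^{-2k}|z_k|$ only. The relative size of the variation of $z_1$ is $p^{-2}$, and each of the $k-1$ passages through $\mathcal D_0$ multiplies it by $p^{-2}$, by the equality case of Lemma 6(ii). The very fact $v(q)=2$ that made the disk attracting now costs us. So the residue class of $z_k$ modulo $p^{2k}z_k$ is imposed on us. Nothing computed so far prevents the following iterates of this small ball from falling back into $\mathcal D_0$ before it has expanded.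

What gets past this is a second, discrete parameter. Let the orbit spend $j$ steps near $\beta_1$ and then $M-j$ steps near $\beta_2$, with $M$ fixed. The multipliers of $\beta_1$ and $\beta_2$ have the same absolute value, but their ratio is close to $1+p^\nu$, because $u_2=1+p^\nu$. Changing $j$ therefore multiplies the leading coefficient of the return map by powers of a number close to $1+p^\nu$, and leaves all valuations alone. With $p^{2k-\nu}$ values of $j$ we can reach every class modulo $p^{2k}$ inside one class modulo $p^\nu$. The loss $p^{2k}$ is then compensated.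

## 7. Proof of Proposition 10

**Local constants.** We first record how the first $m$ steps depend on $\lambda$ and on the starting point. Let $G(\lambda,u)=f_\lambda^{m-1}(\lambda+u)\in\mathbb Q_p[\lambda,u]$, so that $f_\lambda^m(z)=G(\lambda,Q(z))$ and $G(\lambda,0)=c_m(\lambda)$. Put $g=\partial_uG(\lambda_0,0)=(f_{\lambda_0}^{m-1})'(\lambda_0)\in\mathbb Q_p$ and $|g|=p^{\tau_0}$. By admissibility $\tau_0\ge0$ is an integer. From $c_1'=1$ and $c_{l+1}'=1+Q'(c_l)c_l'$,
$$\partial_\lambda G(\lambda_0,0)=c_m'(\lambda_0)=g\sum_{l=0}^{m-1}\frac1{(f_{\lambda_0}^l)'(\lambda_0)} .$$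
The term $l=0$ of the sum is $1$ and the others have absolute value $<1$, so $|\partial_\lambda G(\lambda_0,0)|=p^{\tau_0}$ as well. This is why admissibility includes the derivative condition.

There are integers $s_0>c_0\ge0$ such that for $\lambda,\lambda'\in\lambda_0+p^{s_0}\mathbb Z_p$ and $u,u'\in B(0,s_0)$
$$|G(\lambda,u)-G(\lambda',u)|=p^{\tau_0}|\lambda-\lambda'|,\tag{2}$$
$$G(\lambda,u)-G(\lambda,u')=g(u-u')(1+\omega),\quad|\omega|\le p^{c_0}\max(|\lambda-\lambda_0|,|u|,|u'|)<1,\tag{3}$$
$$|(f_\lambda^l)'(\lambda+u)|=|(f_{\lambda_0}^l)'(\lambda_0)|\qquad(0\le l\le m-1).\tag{4}$$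
Indeed $G(\lambda,u)-G(\lambda',u)=(\lambda-\lambda')H_1(\lambda,\lambda',u)$ and $G(\lambda,u)-G(\lambda,u')=(u-u')H_2(\lambda,u,u')$ with polynomials $H_1,H_2$ over $\mathbb Q_p$ such that $H_1(\lambda_0,\lambda_0,0)=\partial_\lambda G(\lambda_0,0)$ and $H_2(\lambda_0,0,0)=g$. The polynomial $\omega=H_2/g-1$ in $(\lambda-\lambda_0,u,u')$ has zero constant term. Choose $c_0\ge0$ so that its coefficients have absolute value at most $p^{c_0}$; this gives (3) whenever $s_0>c_0$. The polynomials $H_1$ and $(f_\lambda^l)'(\lambda+u)$ are continuous and nonzero at the base point, so their absolute values are constant near it, and (2), (4) hold for $s_0$ large. For $m=1$, for example, $G(\lambda,u)=\lambda+u$, $g=1$, $\tau_0=0$, $\omega=0$, and $c_0=0$, $s_0=1$ will do.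

For $\lambda\in\lambda_0+p^{s_0}\mathbb Z_p$ and $r\ge s_0$ we also have
$$G(\lambda,B(0,r))=B(G(\lambda,0),r-\tau_0).\tag{5}$$
"$\subseteq$" is (3). If $x\in B(G(\lambda,0),r-\tau_0)$, the map $u\mapsto u-(G(\lambda,u)-x)/g$ sends $0$ into $B(0,r)$ and, by (3), multiplies distances on $B(0,r)$ by at most $p^{c_0-s_0}<1$. So it maps $B(0,r)$ to itself and has a fixed point there, which solves $G(\lambda,u)=x$.

**Choice of integers.** We choose the scale $d$ and the travel time $M$ so that the return map has the form of Section 3 and the exit ends at valuation $0$ or $1$. Let $\varepsilon\in\{0,1\}$ with $\varepsilon\equiv\tau_0\pmod2$, and $e_l=\frac{q^l-1}{q-1}$, so $e_0=0$, $e_1=1$, $e_{l+1}=qe_l+1$. For large $k$ put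
$$d=e_k+\varepsilon,\quad M=\tfrac12\bigl(q^k+(q-1)\varepsilon-\tau_0-2q\bigr),\quad\tau=\tau_0+2M,\quad d_l=d-e_l .$$
$M$ is an integer because $q$ is even. We have $d_0=d$, $d_1=d-1$, $d_{k-1}=q^{k-1}+\varepsilon$, $d_k=\varepsilon$, and
$$(q-1)d=\tau+2q-1,\qquad q(d_l-2)-\tau=d_{l+1}\quad(0\le l\le k-1).\tag{6}$$
The first identity reads $(q-1)d=q^k-1+(q-1)\varepsilon$. For the second, $q(d_l-2)-\tau=qd-qe_l-2q-\tau=d-1-qe_l=d-e_{l+1}$. The first identity is the condition $v(b)=-1$ of Section 3: expansion by $p^\tau$ after $(z/p^2)^q$ gives $v(b)=(q-1)d-2q-\tau=-1$.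

Let $P=2k+2$, $m_0=k+1+c_0$ and
$$I=\{m_0,\,m_0+1,\dots,\,m_0+p^{2k-\nu}-1\}.$$
Take $k\ge2$ so large that $k\ge s_0$, $\lambda_0+p^k\mathbb Z_p\subset\mathcal N$, $d\ge\max(n_1,P)$ and $M\ge2m_0+p^{2k}$; the last is possible since $q^k=p^{2k}(p+1)^k$. Then $2m_0-c_0\ge P$, $\tau\ge2M\ge2m_0\ge s_0$ and $q^{k-1}\ge P$. For $j\in I$ put $i=M-j$; then $i,j\ge m_0$ and $j<M$. Put $N=m+M$, which does not depend on $j$, and $\delta=p^d$.

As a check, take $p=2$, $\lambda_0=1$, $\mathcal N=\mathbb Z_2$, $n_1\le13$. Then $q=12$, $\tau_0=\varepsilon=c_0=0$, $s_0=1$, and $k=2$ is allowed: $d=13$, $M=60$, $\tau=120$, $N=61$, $P=6$, $m_0=3$, $I=\{3,4,5,6\}$ and $M\ge2m_0+p^{2k}=22$. The scales are $d_0=13$, $d_1=12$, $d_2=0$, and (6) reads $11\cdot13=143$, $12\cdot11-120=12$, $12\cdot10-120=0$.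

**Inverse branches.** We describe the travel from near $\beta_1$ back to $0$ by its inverse. For $j\in I$ and $\lambda\in\mathbb Z_p$ let $W_\lambda=S_{1,\lambda}^j\circ S_{2,\lambda}^i:\mathcal O\to\mathcal O$. It is injective, maps $\mathbb Z_p$ into $\mathbb Z_p$, satisfies $f_\lambda^M\circ W_\lambda=\mathrm{id}$, and repeated use of (1) gives
$$|W_\lambda(t)-W_\lambda(t')|=p^{-2M}|t-t'|,\quad|W_\lambda(t)-W_{\lambda'}(t)|\le p^{-2}|\lambda-\lambda'|,\quad W_\lambda(B(t,r))=B(W_\lambda(t),2M+r)\tag{7}$$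
for $t,t'\in\mathcal O$, $r\ge0$. Since $\beta_1=S_1^j\beta_1$, $S_2^i(t)\in\mathcal D_2$ and $\beta_1\in\mathcal D_1$ are at distance $1$, we also have $v(W_\lambda(t)-\beta_1(\lambda))=2j$.

**Step 1 (closing the orbit of $\delta$).** We find a parameter for which $f^N(\delta)=\delta$. Let $u_\delta=Q(\delta)$. By Lemma 6 and (6), $v(u_\delta)=q(d-2)=\tau+d-1\ge s_0$. *For each $j\in I$ there is $\lambda_j\in\mathbb Z_p$ with $|\lambda_j-\lambda_0|=p^{-2j-\tau_0}$ and $G(\lambda_j,u_\delta)=W_{\lambda_j}(\delta)$.*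

Let $h(\lambda)=G(\lambda,u_\delta)-W_\lambda(\delta)\in\mathbb Q_p$. By (2) and (7), and because $p^{\tau_0}>p^{-2}$, we have $|h(\lambda)-h(\lambda')|=p^{\tau_0}|\lambda-\lambda'|$ on $\lambda_0+p^{s_0}\mathbb Z_p$. At $\lambda_0$ we have $G(\lambda_0,0)=\beta_1(\lambda_0)$; by (3), $v(G(\lambda_0,u_\delta)-G(\lambda_0,0))=-\tau_0+\tau+d-1=2M+d-1>2j$; and $v(\beta_1(\lambda_0)-W_{\lambda_0}(\delta))=2j$. So $v(h(\lambda_0))=2j$. Since $2j+\tau_0\ge2m_0\ge s_0$, Lemma 8 applies on $\lambda_0+p^{2j+\tau_0}\mathbb Z_p$. The image is $h(\lambda_0)+p^{2j}\mathbb Z_p\ni0$. A zero $\lambda_j$ of $h$ satisfies $p^{\tau_0}|\lambda_j-\lambda_0|=|h(\lambda_0)|=p^{-2j}$.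

**Step 2 (the return map).** We show that $f_\lambda^N$ is a controlled map on a neighborhood of $0$ for all $\lambda$ near $\lambda_j$. Let
$$V_j=\lambda_j+p^{\tau+d+1}\mathbb Z_p,\qquad\Omega=\{z\in\mathcal D_0:v(Q(z))\ge\tau\}\ni0 .$$
Since $2j+\tau_0\ge2m_0$ and $\tau+d+1\ge2m_0\ge k$, we have $V_j\subset\lambda_0+p^{2m_0}\mathbb Z_p\subset\mathcal N$. Since $2j+\tau_0<2M+\tau_0=\tau$, we have $\lambda_0\notin V_j$. For $\lambda\in V_j$ and $z\in\Omega$ write $G(\lambda,Q(z))-W_\lambda(\delta)$ as
$$[G(\lambda,Q(z))-G(\lambda,u_\delta)]+[G(\lambda,u_\delta)-G(\lambda_j,u_\delta)]+[W_{\lambda_j}(\delta)-W_\lambda(\delta)],$$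
which is correct by Step 1. By (3), (2), (7) the brackets have valuations at least $\tau-\tau_0=2M$, at least $\tau+d+1-\tau_0\ge2M$, and at least $\tau+d+3\ge2M$. Hence $f_\lambda^m(z)=G(\lambda,Q(z))\in B(W_\lambda(\delta),2M)=W_\lambda(\mathcal O)$. So
$$F_\lambda:=f_\lambda^N|_\Omega=W_\lambda^{-1}\bigl(G(\lambda,Q(\cdot))\bigr)$$
maps $\Omega$ into $\mathcal O$, and the itinerary is known: $f_\lambda^{m+r}(z)\in\mathcal D_1$ for $0\le r<j$ and $f_\lambda^{m+r}(z)\in\mathcal D_2$ for $j\le r<M$. Moreover, for $z,z'\in\Omega$ and $\lambda,\lambda'\in V_j$,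
$$|F_\lambda(z)-F_\lambda(z')|=p^\tau|Q(z)-Q(z')|,\qquad|F_\lambda(z)-F_{\lambda'}(z)|=p^\tau|\lambda-\lambda'|.\tag{8}$$
The first is (3) and (7), as $p^{2M}p^{\tau_0}=p^\tau$. For the second, $W_\lambda(F_\lambda(z))-W_\lambda(F_{\lambda'}(z))$ is the sum of $G(\lambda,Q(z))-G(\lambda',Q(z))$, of absolute value $p^{\tau_0}|\lambda-\lambda'|$, and of $W_{\lambda'}(F_{\lambda'}(z))-W_\lambda(F_{\lambda'}(z))$, of absolute value at most $p^{-2}|\lambda-\lambda'|$. The first dominates; multiply by $p^{2M}$.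

Every $z$ with $v(z)\ge d_l$ for some $0\le l\le k-1$ lies in $\Omega$. Indeed $d_l\ge d_{k-1}\ge q\ge2$, and for $z\ne0$, by (6), $v(Q(z))\ge q(d_l-2)=\tau+d_{l+1}\ge\tau$.

**Step 3 ((A1), (A2), (A3) for all $\lambda\in V_j$).** We now verify the three conditions. By Step 1, $F_{\lambda_j}(\delta)=\delta$, so (8) gives $v(F_\lambda(\delta)-\delta)\ge d+1$.

*(A3)* By (8), $v(F_\lambda(\delta)-F_\lambda(0))=v(u_\delta)-\tau=d-1$. As $v(F_\lambda(\delta))=d$, we get $v(F_\lambda(0))=d-1$.

*(A1)* Let $U=B(p^d,d+1)$ and $z,z'\in U$, $z'=z(1+x)$, $z'\neq z$. Then $v(z)=d$ and $v(x)=v(z'-z)-d\ge1$. By Lemma 6(ii) and (8),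
$$v(F_\lambda(z')-F_\lambda(z))\ge-\tau+(\tau+d-1)+2+v(x)=v(z'-z)+1 .$$
Together with $v(F_\lambda(\delta)-\delta)\ge d+1$ this gives $F_\lambda(U)\subset U$.

*(A2)* We claim $F_\lambda(B(0,d_l))=B(0,d_{l+1})$ for $0\le l\le k-1$. By Lemma 6(iii) and (6), $Q(B(0,d_l))=B(0,\tau+d_{l+1})$. By (5), $G(\lambda,\cdot)$ maps this onto $B(c_m(\lambda),2M+d_{l+1})$. Since $c_m(\lambda)=W_\lambda(F_\lambda(0))$, (7) shows that $W_\lambda^{-1}$ maps that onto $B(F_\lambda(0),d_{l+1})$, which is $B(0,d_{l+1})$ because $v(F_\lambda(0))=d_1\ge d_{l+1}\ge0$. Composing, $f_\lambda^{kN}(B(0,d))=B(0,d_k)=B(0,\varepsilon)$, and this contains $\beta_p(\lambda)\in p+p^2\mathbb Z_p$ as $v(\beta_p)=1\ge\varepsilon$.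

**Step 4 (the exit of the critical orbit).** We follow $0$ for $k$ returns and measure how its position depends on $\lambda$. Let $z_l(\lambda)=c_{lN}(\lambda)\in\mathbb Z_p$, $1\le l\le k$. *For distinct $\lambda,\lambda'\in V_j$ we have $v(z_l)=d_l$, $z_{l+1}=F_\lambda(z_l)$ for $l<k$, and*
$$v(z_l(\lambda)-z_l(\lambda'))=v(\lambda-\lambda')-\tau+(d_l-d_1)+2(l-1).\tag{9}$$
For $l=1$ we have $z_1=F_\lambda(0)$, and this is (A3) and (8). Suppose it holds for some $l\le k-1$. Then $z_l\in\Omega$ by Step 2, so $z_{l+1}=F_\lambda(z_l)$. By (8) and (6), $v(z_{l+1}-z_1)=v(Q(z_l))-\tau=d_{l+1}<d_1$, so $v(z_{l+1})=d_{l+1}$. Write $z_l(\lambda')=z_l(\lambda)(1+x)$. By (9), $v(x)=v(\lambda-\lambda')-\tau-d_1+2(l-1)$, and this is at least $2$ because $v(\lambda-\lambda')\ge\tau+d+1=\tau+d_1+2$. So the equality case of Lemma 6(ii) applies, and with (8)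
$$v\bigl(F_\lambda(z_l(\lambda))-F_\lambda(z_l(\lambda'))\bigr)=d_{l+1}+2+v(x)=v(\lambda-\lambda')-\tau+(d_{l+1}-d_1)+2l .$$
The remaining part $F_\lambda(z_l(\lambda'))-F_{\lambda'}(z_l(\lambda'))$ of $z_{l+1}(\lambda)-z_{l+1}(\lambda')$ has valuation $v(\lambda-\lambda')-\tau$, which is larger because $d_1-d_{l+1}=q+\dots+q^l>2l$. This proves (9) for $l+1$.

For $l=k$ we obtain $|z_k(\lambda)-z_k(\lambda')|=p^\sigma|\lambda-\lambda'|$ on $V_j$ with
$$\sigma=\tau+d_1-\varepsilon-2(k-1)\ge0,\qquad\tau+d+1-\sigma=\varepsilon+2k .$$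
(Here $\sigma\ge0$ since $d_1=d-1\ge2k+1$.) So $z_k(V_j)=z_k(\lambda_j)+p^{\varepsilon+2k}\mathbb Z_p$ by Lemma 8. This is the small ball announced in Section 6.

**Step 5 (steering with $j$).** We choose $j$ so that this small ball contains a preimage of $\beta_1$. *Claim: there are $j\in I$ and $a,a'\in A\setminus\{0\}$ such that, with $t^*(\lambda)=S_{a,\lambda}(S_{a',\lambda}(\beta_1(\lambda)))$,*
$$v\bigl(z_k(\lambda_j)-t^*(\lambda_j)\bigr)\ge\varepsilon+2k .$$

**Step 5a (a coordinate that straightens $W_{\lambda_j}$).** The maps $F_{\lambda_j}$ for different $j$ must be compared to relative precision $p^{2k}$, and for this we need the leading coefficient and the distortion of $W_j:=W_{\lambda_j}$. Since $S_{a,\lambda}(y)-S_{a,\lambda}(y')=p^2(y-y')\kappa_a(y-\lambda,y'-\lambda)$, we have $W_j(t)-W_j(t')=p^{2M}(t-t')\mu_j(t,t')$ with, writing $S_a=S_{a,\lambda_j}$,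
$$\mu_j(t,t')=\prod_{r=0}^{i-1}\kappa_2(S_2^rt-\lambda_j,\,S_2^rt'-\lambda_j)\prod_{r=0}^{j-1}\kappa_1(S_1^rS_2^it-\lambda_j,\,S_1^rS_2^it'-\lambda_j),\qquad|\mu_j|=1 .$$
Put $\theta_a=\kappa_a(\beta_a(\lambda_0)-\lambda_0,\beta_a(\lambda_0)-\lambda_0)\in u_a^{-1}+p^6\mathbb Z_p$ for $a=1,2$.

**Lemma 11.** There is a function $\Xi(t,t')$ on $\mathcal O^2$ with $|\Xi|=1$, independent of $j\in I$, such that $\mu_j(t,t')=\theta_1^j\theta_2^i\,\Xi(t,t')\,(1+O(p^{2m_0}))$ on $\mathcal O^2$.

*Proof.* We have $|\lambda_j-\lambda_0|\le p^{-2m_0}$. By (1), replacing $\lambda_j$ by $\lambda_0$ everywhere changes the arguments of the $\kappa$'s by $O(p^{2m_0})$. By Lemma 5 each factor is then multiplied by an element of the group $1+O(p^{2m_0})$, and so is the product. Now let $S_a=S_{a,\lambda_0}$ and $\beta_a=\beta_a(\lambda_0)$. By (1), $S_2^rt=\beta_2+O(p^{2r})$, so each factor with $r\ge m_0$ of the first product is $\theta_2(1+O(p^{2m_0}))$. In the second product, $S_2^it$ and $S_2^it'$ may be replaced by $\beta_2$,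 since $i\ge m_0$. Then, as $S_1^r\beta_2=\beta_1+O(p^{2r})$, each factor with $r\ge m_0$ is $\theta_1(1+O(p^{2m_0}))$. So
$$\Xi(t,t')=\theta_1^{-m_0}\theta_2^{-m_0}\prod_{r<m_0}\kappa_2(S_2^rt-\lambda_0,S_2^rt'-\lambda_0)\prod_{r<m_0}\kappa_1(S_1^r\beta_2-\lambda_0,S_1^r\beta_2-\lambda_0)$$
works. $\square$

Put $a_j=p^{\tau_0}g/\mu_j(0,0)\in\mathbb Z_p^*$ and
$$\Gamma_j(t)=t\,\frac{\mu_j(t,0)}{\mu_j(0,0)}=\frac{W_j(t)-W_j(0)}{p^{2M}\mu_j(0,0)} .$$
By (7), $\Gamma_j$ preserves distances on $\mathcal O$, and $\Gamma_j(\mathbb Z_p)\subset\mathbb Z_p$. For $|t|<1$ each factor of $\mu_j(t,0)$ is $1+O(t)$ times the corresponding factor of $\mu_j(0,0)$, by Lemma 5 and (1), so $\Gamma_j(t)=t(1+O(t))$. For $z\in\Omega$ and $F=F_{\lambda_j}$, (3) gives $W_j(F(z))-W_j(F(0))=gQ(z)(1+\omega)$. Here $|\omega|\le p^{c_0-2m_0}\le p^{-P}$, because $|\lambda_j-\lambda_0|\le p^{-2m_0}$ and $|Q(z)|\le p^{-\tau}\le p^{-2m_0}$. Dividing by $p^{2M}\mu_j(0,0)$,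
$$\Gamma_j(F(z))-\Gamma_j(F(0))=a_jp^{-\tau}Q(z)\,(1+O(p^P)).\tag{10}$$

**Step 5b (a recursion for the exit).** We rewrite the exit in normalized coordinates. Let $z_l=z_l(\lambda_j)\in\mathbb Z_p$ and $X_l=X_l^{(j)}=p^{-d_l}\Gamma_j(z_l)$, $1\le l\le k$. As $\Gamma_j$ preserves distances and $v(z_l)=d_l$, $X_l\in\mathbb Z_p^*$. *We have*
$$X_1=p-a_j+O(p^P),\qquad X_{l+1}=a_jX_l^q+p^{s_l}(p-a_j)+O(p^P)\quad(1\le l\le k-1),\tag{11}$$
*with $s_l=d_1-d_{l+1}\ge q\ge2$.*

First apply (10) with $z=\delta$. We have $F(\delta)=\delta$ and $F(0)=z_1$. Since $d\ge P$, $\Gamma_j(\delta)=p^d(1+O(p^P))$. By Lemma 4(ii), $Q(\delta)=p^{q(d-2)}(1+O(p^{d+4}))$, so by (6) $p^{-\tau}Q(\delta)=p^{d-1}(1+O(p^P))$. Hence $\Gamma_j(z_1)=p^{d_1}(p-a_j+O(p^P))$. Next let $1\le l\le k-1$. Then $d_l\ge q^{k-1}\ge P$, so $\Gamma_j(z_l)=z_l(1+O(p^P))$, that is, $z_l=p^{d_l}X_l(1+O(p^P))$. By Lemma 4(ii) and (6), with $v(\eta(z_l/p^2))\ge6+d_l-2\ge P$, $p^{-\tau}Q(z_l)=p^{d_{l+1}}X_l^q(1+O(p^P))$. So (10) with $z=z_l$, divided by $p^{d_{l+1}}$,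 gives (11).

**Step 5c (all classes are reached).** We compare two values of $j$. *Let $j\ne j'$ in $I$ and $w=v(a_j-a_{j'})$. If $1\le w<P$, then $v(X_l^{(j)}-X_l^{(j')})=w$ for $1\le l\le k$.* For $l=1$ this is clear from (11). In the inductive step, $X_{l+1}^{(j)}-X_{l+1}^{(j')}$ is the sum of the following four terms: $(a_j-a_{j'})(X_l^{(j)})^q$, of valuation $w$; $a_{j'}\bigl((X_l^{(j)})^q-(X_l^{(j')})^q\bigr)$, of valuation $\ge w+2$ by Lemma 3; $p^{s_l}(a_{j'}-a_j)$, of valuation $\ge w+2$; and an error $O(p^P)$. So its valuation is $w$.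

Now we compute $w$. Since $i+j=M$ is constant, Lemma 11 gives
$$\frac{a_{j'}}{a_j}=\frac{\mu_j(0,0)}{\mu_{j'}(0,0)}=\Bigl(\frac{\theta_1}{\theta_2}\Bigr)^{j-j'}(1+O(p^{2m_0})).$$
As $u_1=1$ and $u_2=1+p^\nu$, we have $\theta:=\theta_1/\theta_2\in1+p^\nu+p^6\mathbb Z_p$, so $v(\theta-1)=\nu$. We claim $v(\theta^n-1)=\nu+v(n)$ for every integer $n\ne0$. We may take $n>0$, since $\theta^{-n}-1=-\theta^{-n}(\theta^n-1)$. If $v(x)\ge\nu$ and $p\nmid n$, then $(1+x)^n-1=nx+O(x^2)$ has valuation $v(x)$. And $(1+x)^p-1$ has valuation $1+v(x)$: the linear term $px$ has this valuation, the terms in degrees $2,\dots,p-1$ have valuation at least $1+2v(x)$, and $v(x^p)=pv(x)>1+v(x)$ because $(p-1)v(x)\ge(p-1)\nu\ge2$. Writing $n=p^sn'$ with $p\nmid n'$ and combining, we get the claim.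

For distinct $j,j'\in I$ we have $|j-j'|<p^{2k-\nu}$, so $\nu+v(j-j')\le2k-1<P\le2m_0$. Hence $w=\nu+v(j-j')$, which lies between $1$ and $P-1$, and
$$v\bigl(X_k^{(j)}-X_k^{(j')}\bigr)=\nu+v(j-j')\in[\nu,2k-1].$$
So the $p^{2k-\nu}$ numbers $X_k^{(j)}$, $j\in I$, are congruent modulo $p^\nu$ and pairwise incongruent modulo $p^{2k}$. They represent every class modulo $p^{2k}$ inside one class modulo $p^\nu$.

**Step 5d (the target).** We choose a preimage of $\beta_1$ in the right class modulo $p^\nu$; two inverse branches suffice for that. Let $j_0=m_0$ and $b=z_k(\lambda_{j_0})\in\mathbb Z_p$, so $v(b)=d_k=\varepsilon\le1$. Choose $a\in A$ with $a\equiv b$ mod $p^2$; then $a\ne0$. Choose $a'\in A\setminus\{0\}$ with $a'\equiv f_{\lambda_0}(b)$ mod $p$ (if $f_{\lambda_0}(b)\equiv0$, take $a'=p$). This fixes $t^*$. Put $t^0=t^*(\lambda_0)$. Now $b=S_{a,\lambda_0}(f_{\lambda_0}(b))$ and $S_{a',\lambda_0}(\beta_1(\lambda_0))\equiv a'\equiv f_{\lambda_0}(b)$ mod $p$, so (1) gives $v(t^0-b)\ge3\ge\varepsilon+\nu$.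 Hence $v(t^0)=\varepsilon$, and $x^0:=p^{-\varepsilon}\Gamma_{j_0}(t^0)\in\mathbb Z_p$ satisfies $x^0\equiv p^{-\varepsilon}\Gamma_{j_0}(b)=X_k^{(j_0)}$ mod $p^\nu$.

By Step 5c some $j\in I$ has $X_k^{(j)}\equiv x^0$ mod $p^{2k}$, that is,
$$v\bigl(\Gamma_j(z_k(\lambda_j))-\Gamma_{j_0}(t^0)\bigr)\ge\varepsilon+2k .$$
By Lemma 11 the powers of $\theta_1,\theta_2$ cancel in $\mu_j(t^0,0)/\mu_j(0,0)$, so $\Gamma_j(t^0)/\Gamma_{j_0}(t^0)=1+O(p^{2m_0})$ and $v(\Gamma_j(t^0)-\Gamma_{j_0}(t^0))\ge2m_0\ge\varepsilon+2k$. Hence $v(\Gamma_j(z_k(\lambda_j))-\Gamma_j(t^0))\ge\varepsilon+2k$. As $\Gamma_j$ preserves distances, $v(z_k(\lambda_j)-t^0)\ge\varepsilon+2k$. Finally (1) and Lemma 7 give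
$$|t^*(\lambda)-t^*(\lambda')|\le p^{-2}|\lambda-\lambda'|\qquad(\lambda,\lambda'\in\mathbb Z_p),$$
so $v(t^*(\lambda_j)-t^0)\ge2+v(\lambda_j-\lambda_0)\ge2+2m_0\ge\varepsilon+2k$. The claim of Step 5 follows.

**Step 6 (a new admissible parameter).** We solve exactly for a parameter that lands on $\beta_1$, and check the derivative condition. Fix the $j$ of Step 5 and put $V=V_j$. Let $h(\lambda)=z_k(\lambda)-t^*(\lambda)\in\mathbb Z_p$ on $V$. By Step 4 and the bound on $t^*$, and since $\sigma\ge0>-2$, $|h(\lambda)-h(\lambda')|=p^\sigma|\lambda-\lambda'|$. By Lemma 8,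
$$h(V)=h(\lambda_j)+p^{\tau+d+1-\sigma}\mathbb Z_p=h(\lambda_j)+p^{\varepsilon+2k}\mathbb Z_p\ni0 .$$
Take $\lambda_1\in V$ with $h(\lambda_1)=0$. Then $c_{kN}(\lambda_1)=t^*(\lambda_1)\in\mathcal D_a$, $c_{kN+1}(\lambda_1)\in\mathcal D_{a'}$ and $c_{kN+2}(\lambda_1)=\beta_1(\lambda_1)$. Put $m_1=kN+2$.

For the derivatives, let $\lambda=\lambda_1$, $f=f_{\lambda_1}$, $c_n=c_n(\lambda_1)$, $z_l=z_l(\lambda_1)$, $z_0=0$. For $0\le l\le k-1$ we have $c_{lN+1}=\lambda_1+Q(z_l)$ with $z_l\in\Omega$, so $v(Q(z_l))\ge\tau\ge s_0$. By (4), and by Step 2 together with $|Q'|=p^2$ on $\mathcal D_1\cup\mathcal D_2$,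
$$|(f^r)'(c_{lN+1})|=\begin{cases}|(f_{\lambda_0}^r)'(\lambda_0)|&\text{for }0\le r\le m-1,\\ p^{\tau_0+2(r-m+1)}&\text{for }m-1\le r\le N-1.\end{cases}$$
This is $>1$ for $1\le r\le N-1$, and equals $p^\tau$ for $r=N-1$. Let $\Pi_l=|(f^{lN})'(c_1)|$, $\Pi_0=1$. For $l+1\le k-1$, the step from $c_{lN+1}$ to $c_{(l+1)N+1}$ consists of $N-1$ steps to $z_{l+1}$ and one step at $z_{l+1}$. So by Lemma 6(i) and (6)
$$\Pi_{l+1}=\Pi_l\,p^\tau|Q'(z_{l+1})|=\Pi_l\,p^{\tau-2}\frac{|Q(z_{l+1})|}{|z_{l+1}|}=\Pi_l\,p^{-2+d_{l+1}-d_{l+2}}=\Pi_l\,p^{q^{l+1}-2}>\Pi_l .$$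
Writing $n=lN+r$ with $0\le l\le k-1$, $0\le r\le N-1$, we get $|(f^n)'(c_1)|=\Pi_l\,|(f^r)'(c_{lN+1})|>1$ for $1\le n\le kN-1$. The two further steps, at $c_{kN}\in\mathcal D_a$ and $c_{kN+1}\in\mathcal D_{a'}$, multiply by $p^2$ each. So $|(f^n)'(c_1)|>1$ for $1\le n\le m_1-1$, and $\lambda_1$ is admissible with index $m_1$. Together with Steps 2 and 3 this proves Proposition 10. $\square$

## 8. A Baire argument in the closure of the admissible parameters

**Proof of Theorem 2.** We show that a generic point of the closure of the admissible parameters satisfies (A1)–(A3) for infinitely many $d$. Let $\mathcal B\subset\mathbb Z_p$ be the closure of the set of admissible parameters. It is compact, and it contains $1$ by Example 3. It has no isolated points: every neighborhood of an admissible $\lambda_0$ contains, by Proposition 10, an admissible $\lambda_1\in V$, and $\lambda_1\ne\lambda_0$ because $\lambda_0\notin V$.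

Let $\mathcal V_n$ be the union of all balls $V$ that Proposition 10 provides with $d\ge n$, over all admissible $\lambda_0$ and all neighborhoods $\mathcal N$. It is open in $\mathbb Z_p$. By Proposition 10 with $n_1=n$, every neighborhood of an admissible parameter contains an admissible parameter that lies in $\mathcal V_n$. So $\mathcal V_n\cap\mathcal B$ is open and dense in $\mathcal B$. By the Baire category theorem
$$\mathcal R=\mathcal B\cap\bigcap_{n\ge1}\mathcal V_n$$
is a dense $G_\delta$ in $\mathcal B$. It is uncountable: if it were countable, removing its points one by one, each the removal of a nowhere dense closed set since $\mathcal B$ is perfect, would leave an empty countable intersection of dense open sets, against Baire.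

Let $\lambda\in\mathcal R$. For every $n$, $\lambda$ lies in a ball $V$ of Proposition 10 with some $d\ge n$, and for this $d$ conditions (A1), (A2), (A3) hold at $\lambda$ with a suitable $N$. So they hold for infinitely many $d$, and Proposition 9 gives properties 1, 2, 3. The $\mathcal U_d$ are infinitely many distinct periodic $D$-components, and each contains the point $\alpha_d\in\mathbb Z_p\subset\mathbb P^1(\mathbb Q_p)$. Given finite extensions $K/\mathbb Q_p$ and $L/K$, we have $f_\lambda\in\mathbb Q_p[z]\subset K[z]$ and $\mathbb P^1(\mathbb Q_p)\subset\mathbb P^1(L)$, so the second clause of the conjecture fails for $\phi=f_\lambda$ and this pair $K,L$. Hence the conjecture is false. $\blacksquare$
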